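\title{Alternating groups as automorphism groups of regular and chiral maps of every hyperbolic type}

\begin{abstract}
We show that for every pair $(k,m)$ with $1/k+1/m<1/2$, all but finitely many alternating groups $A_n$ occur as the orientation-preserving automorphism group of a regular map of type $\{m,k\}$, and also of a chiral map of type $\{m,k\}$. The case where $k$ or $m$ equals $3$ is known and is taken as given. For $k,m\ge4$ we give a uniform construction, which produces arbitrarily many such maps once $n$ is large. The actions of the triangle group on $n$ points are long cyclic covers of one fixed finite action, altered at a bounded number of places. The alterations force the group to be alternating, and the pattern in which they are placed decides whether the map is regular or chiral.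
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{map} is a $2$-cell embedding of a connected graph or multigraph in a closed surface; its \emph{faces} are the simply connected regions into which the graph cuts the surface. An automorphism of a map is a permutation of its edges that preserves incidence with vertices and faces. A map is \emph{regular} (also called fully regular or reflexible) if its automorphism group is transitive, and hence regular, on flags, the incident vertex--edge--face triples. A map on an orientable surface is \emph{orientably-regular} if its group of orientation-preserving automorphisms is transitive, and hence regular, on arcs, the incident vertex--edge pairs. An orientably-regular map that is not regular, that is, one without an orientation-reversing automorphism, is \emph{chiral}. A map has \emph{type} $\{m,k\}$ if all faces have $m$ sides and all vertices have valency $k$.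

These notions have a purely group-theoretic form. Let
\[
\Delta=\langle x,y\mid x^2=y^k=(xy)^m=1\rangle
\]
be the $(2,k,m)$ triangle group. An orientably-regular map of type $\{m,k\}$ corresponds to a triple $(G,x,y)$, where $G$ is a finite group generated by elements $x,y$ such that $x$, $y$, $xy$ have orders exactly $2,k,m$; in other words $G$ is a \emph{smooth} quotient of $\Delta$. Here $G$ is the group of orientation-preserving automorphisms, $x$ is the half-turn about the midpoint of an edge and $y$ is the rotation about one of its ends. Two triples give maps isomorphic by an orientation-preserving isomorphism if and only if some group isomorphism matches the generators, and the mirror image of $(G,x,y)$ is $(G,x,y^{-1})$. The map is regular if and only if $G$ has an automorphism inverting both $x$ and $y$.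

Put
\[
\mu=\frac12-\frac1k-\frac1m ,
\]
and call $(k,m)$ \emph{hyperbolic} if $\mu>0$. The map of $(G,x,y)$ has $|G|/k$ vertices, $|G|/2$ edges and $|G|/m$ faces, so its Euler characteristic is $-\mu|G|$. If $\mu<0$ then $\Delta$ is finite, and if $\mu=0$ then $\Delta$ is a group of orientation-preserving isometries of the Euclidean plane and hence solvable. In both cases only finitely many $A_n$ are quotients of $\Delta$. For $\mu>0$ this obstruction disappears. A quotient $A_n$ of $\Delta$ is a transitive action of $\Delta$ on $n$ points. If $y$ has $v$ cycles, $xy$ has $f$ cycles and $x$ has $e$ cycles of length $2$, then $v+f-e$ is the Euler characteristic of a closed orientable surface (Section~\ref{sec:genus}), so that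
\[
-n\mu=\frac nk+\frac nm-\frac n2\ \le\ v+f-e\ \le\ 2 .
\]
The interval grows linearly with $n$, which leaves ample room for fixed points and short cycles, the raw material from which one builds actions by hand. One therefore expects many actions with alternating image. One also expects that a reflection can be built in on purpose, and that it is absent when it is not built in. This leads to the following question, posed in \cite{chiral}.

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every hyperbolic pair $(k,m)$ and all but finitely many $n$, the group $A_n$ is the orientation-preserving automorphism group of some regular map of type $\{m,k\}$, and also of some chiral map of type $\{m,k\}$?}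
\medskip

Two cases are known: (i) the answer is yes when $k$ or $m$ equals $3$; (ii) for regular maps, the answer is yes when $k$ and $m$ are both sufficiently large primes. We use (i) as a given fact and do not use (ii).

\begin{theorem}\label{thm:main}
For every hyperbolic pair $(k,m)$ and all but finitely many $n$, $A_n$ is the orientation-preserving automorphism group of a regular map of type $\{m,k\}$, and also of a chiral map of type $\{m,k\}$.
\end{theorem}

\begin{theorem}\label{thm:many}
Let $(k,m)$ be hyperbolic with $k,m\ge4$, and let $C\in\mathbb N$. For all but finitely many $n$ there are at least $C$ pairwise non-isomorphic regular maps and at least $C$ pairwise non-isomorphic chiral maps (not even isomorphic up to reflection) of type $\{m,k\}$ with orientation-preserving automorphism group $A_n$.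
\end{theorem}

No hyperbolic pair contains $1$ or $2$. Theorem~\ref{thm:main} therefore follows from (i) and from Theorem~\ref{thm:many} with $C=1$, and the paper is devoted to Theorem~\ref{thm:many}.

Three things must be achieved at once: every large degree $n$ must be reached, the group must be shown to be $A_n$, and the presence or absence of a reflection must be decided. We start from one finite action $A$ of $\Delta$, of prime degree, with a reflection and of positive genus. Positive genus gives an infinite cyclic cover $\widetilde A$ and finite ``rings'' $\widetilde A/\tau^N$ with $N|A|$ points. A local modification adds one point and preserves all relations, so $N$ and the number of modifications adjust the degree. The key step is to let $N=\infty$: on the modified infinite cover the group is primitive and contains a nontrivial element of finite support, hence a $3$-cycle, and the word that gives this $3$-cycle gives a $3$-cycle on every long enough ring. The same passage to the limit shows that an isomorphism between long modified rings comes from a translation or a reflection of $\widetilde A$, so chirality is read off from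 the pattern of modifications.

Sections~\ref{sec:prelim} and~\ref{sec:surgery} set up the language and the operations. Section~\ref{sec:model} works out type $\{7,7\}$ by hand and isolates the properties required of $A$. Sections~\ref{sec:infinite}--\ref{sec:proof} prove Theorem~\ref{thm:many} from the existence of such an $A$, and Sections~\ref{sec:lerf}--\ref{sec:good} construct $A$.

\section{Actions of triangle groups}\label{sec:prelim}

\subsection{Conventions}
Throughout, $(k,m)$ is hyperbolic. Groups act on the right, and $z=xy$, so $pz=(px)y$. Let $\iota$ be the automorphism of $\Delta$ with $x\mapsto x$, $y\mapsto y^{-1}$, and let $\Delta^*=\Delta\rtimes\langle t\rangle$ with $t^2=1$ and $tgt=\iota(g)$. This is the extended triangle group, generated by the reflections in the sides of a triangle in $\mathbb H^2$ with angles $\pi/2,\pi/k,\pi/m$; the element $t$ is a reflection, and $\Delta$ is the subgroup of orientation-preserving elements. Since $z^{-1}=y^{-1}x$ and $t$ commutes with $x$, the element $tx$ is an involution and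
\begin{equation}\label{eq:iota}
\iota(z)=xy^{-1}=xz^{-1}x,\qquad (tx)\,z\,(tx)=\iota(xzx)=z^{-1}.
\end{equation}

A \emph{$\Delta$-set} is a set with a right action of $\Delta$, that is, with permutations $x,y$ satisfying $x^2=y^k=(xy)^m=1$. For $\varepsilon\in\{\mathrm{id},\iota\}$, a bijection $\rho$ between $\Delta$-sets is \emph{$\varepsilon$-equivariant} if $(pg)\rho=(p\rho)\varepsilon(g)$ for all points $p$ and all $g\in\Delta$. A \emph{$\Delta^*$-set} is a set with an action of $\Delta^*$; equivalently, a $\Delta$-set with an $\iota$-equivariant permutation $t$ such that $t^2=1$. \emph{Transitive} always means transitive under $\Delta$. A \emph{word} is a word in the letters $x,y,y^{-1}$, and $|u|$ is its length. When we speak of the length $|g|$ of $g\in\Delta$ we have chosen a word for $g$, and for $\iota(g)$ we use the same word with $y$ and $y^{-1}$ exchanged, so $|\iota(g)|=|g|$.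

\subsection{$\Delta$-sets as maps, and their genus}\label{sec:genus}
A $\Delta$-set can be drawn as a map on an oriented surface in which \emph{semi-edges} (edges with one free end) are allowed. The points are the \emph{darts}, the pairs consisting of a vertex and an edge end at it; $y$ rotates each dart counterclockwise to the next dart at its vertex; $x$ exchanges the two darts of an edge and fixes the single dart of a semi-edge. Then $z$ moves a dart one step along the boundary of the face on its right, a semi-edge counting as one side. So vertices are $y$-cycles, faces are $z$-cycles, and semi-edges are $x$-fixed points; we use these words for any $\Delta$-set. Conversely, the darts of such a map form a $\Delta$-set as soon as all valencies divide $k$ and all face lengths divide $m$. This map should not be confused with the orientably-regular map of the Question: if $\Delta$ induces $A_n$ on $n$ points, the former has $n$ darts and the latter has $n!/2$.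

Let $A$ be a finite transitive $\Delta$-set with point stabilizer $K$, and let $v,f,e$ be the numbers of $y$-cycles, $z$-cycles and $2$-cycles of $x$. The map lies on the closed surface $\mathbb H^2/K$. Take the vertices and one point on each edge or semi-edge (its midpoint or free end) as $0$-cells, the darts as $1$-cells and the faces as $2$-cells. If there are $e_0$ semi-edges, the Euler characteristic is $(v+e+e_0)-(2e+e_0)+f$, so
\[
\chi(A)=v+f-e=2-2g(A),
\]
and $g(A)$ is the \emph{genus} of $A$.

\subsection{Facts used}\label{sec:facts}
A group acting on a set is \emph{primitive} if it is transitive and the only invariant equivalence relations are equality and the universal relation; the classes of an invariant relation are \emph{blocks}. The orbits of a normal subgroup are the classes of an invariant relation, so a normal subgroup of a primitive group that acts nontrivially is transitive. A group is \emph{LERF} if every finitely generated subgroup is an intersection of subgroups of finite index.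

\begin{itemize}
\item[(F1)] A cocompact Fuchsian group $K$ has a presentation
\[
\langle a_1,b_1,\dots,a_g,b_g,c_1,\dots,c_r\mid c_1^{m_1},\dots,c_r^{m_r},\ [a_1,b_1]\cdots[a_g,b_g]\,c_1\cdots c_r\rangle,\quad m_j\ge2,
\]
where $g$ is the genus of $X=\mathbb H^2/K$, every nontrivial point stabilizer in $K$ is conjugate to some $\langle c_j\rangle$, and $\mathrm{Hom}(K,\mathbb Q)=H^1(X;\mathbb Q)\cong\mathbb Q^{2g}$. If $K$ has index $n$ in $\Delta$, the Riemann--Hurwitz formula reads $n\mu=2g-2+\sum_j(1-1/m_j)$. Conversely, every such presentation with $2g-2+\sum_j(1-1/m_j)>0$ defines a cocompact Fuchsian group. For $\Delta$ itself $g=0$, and the point stabilizers are the conjugates of $\langle x\rangle,\langle y\rangle,\langle z\rangle$.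
\item[(F2)] (Selberg, Fenchel--Fox.) An infinite cocompact Fuchsian group has a torsion-free normal subgroup of finite index. Such a subgroup is a surface group of genus at least $2$.
\item[(F3)] (Scott \cite{scott}.) Surface groups are LERF, and a group containing a LERF subgroup of finite index is LERF. By (F2), $\Delta$ and $\Delta^*$ are LERF.
\item[(F4)] (Schur.) If the center of a group has finite index, its derived group is finite.
\item[(F5)] (Jordan.) A primitive subgroup of $S_n$ containing a $3$-cycle contains $A_n$.
\item[(F6)] (Jordan--Wielandt; \cite[Theorem 3.3D]{DM}.) A primitive group on an infinite set $\Omega$ that contains a nonidentity permutation of finite support contains the group $\mathrm{Alt}(\Omega)$ of finitary even permutations.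
\item[(F7)] For $n\ge7$, every automorphism of $A_n$ is induced by conjugation in $S_n$.
\end{itemize}

A homomorphism to $\mathbb Q$ that vanishes on a subgroup of finite index vanishes, because some power of each element lies in that subgroup. With (F1) this gives: \emph{if $K'\le K\le\Delta$ have finite index and $K\backslash\Delta$ has genus at least $1$, so does $K'\backslash\Delta$.}

\subsection{From actions to maps}
The next lemma turns the Question into a question about actions on $n$ points.

\begin{lemma}\label{lem:dictionary}
Let $D,D'$ be $\Delta$-sets with $n\ge7$ points on each of which $\Delta$ induces the full alternating group, with $x,y,z$ of orders $2,k,m$. The associated orientably-regular maps with group $A_n$ are isomorphic, possibly after a reflection, if and only if there is an $\mathrm{id}$- or $\iota$-equivariant bijection $D\to D'$. The map of $D$ is regular if and only if there is an $\iota$-equivariant bijection $D\to D$.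
\end{lemma}

\begin{proof}
Write $g_D$ for the permutation of $D$ induced by $g$. By (F7), every isomorphism $\mathrm{Alt}(D)\to\mathrm{Alt}(D')$ has the form $\pi\mapsto\rho^{-1}\pi\rho$ for a bijection $\rho\colon D\to D'$. It sends $x_D$ to $x_{D'}$ and $y_D$ to $\varepsilon(y)_{D'}$ if and only if $g_D\rho=\rho\,\varepsilon(g)_{D'}$ for $g=x,y$, that is, if and only if $\rho$ is $\varepsilon$-equivariant.
\end{proof}

\subsection{Duality and the two classes}\label{sec:classes}
Replacing $(G,x,y)$ by $(G,x,z^{-1})$ interchanges $k$ and $m$, since $xz^{-1}=xy^{-1}x$ has order $k$. Doing this twice gives $(G,x,xyx)$, which is conjugate to $(G,x,y)$. An isomorphism with $x\mapsto x'$, $y\mapsto y'$ sends $z^{-1}$ to $z'^{-1}$. An isomorphism with $x\mapsto x'$, $y\mapsto y'^{-1}$ sends $z^{-1}=y^{-1}x$ to $y'x'$, and following it by conjugation by $x'$ gives $x\mapsto x'$, $z^{-1}\mapsto z'$. So duality preserves regularity, chirality and isomorphism up to reflection, and Theorem~\ref{thm:many} for $(k,m)$ is equivalent to Theorem~\ref{thm:many} for $(m,k)$. As $(4,4)$ is not hyperbolic, we may assume that we are in one of two classes: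
\begin{itemize}
\item \textbf{Class O:} $m\ge5$ is odd and $k\ge4$;
\item \textbf{Class E:} $k\le m$ are both even, $k\ge4$ and $m\ge6$.
\end{itemize}

\section{Surgery and cyclic covers}\label{sec:surgery}

Both local operations below change only $x$, and only at semi-edges. We first record how a reflection acts on semi-edges: it reverses their order along a face.

\begin{lemma}[Mirror rule]\label{lem:mirror}
In a $\Delta^*$-set, let $p,p'$ be $x$-fixed with $pz^d=p'$. Then $pt,p't$ are $x$-fixed, $(p't)z^d=pt$, and the faces of $p$ and $pt$ have the same length.
\end{lemma}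

\begin{proof}
The first claim holds as $t$ commutes with $x$. By \eqref{eq:iota}, $(p't)z^d=(p'xz^{-d}x)t=(p'z^{-d}x)t=(px)t=pt$. Likewise $(pt)z^i=(pz^{-i})xt$ for all $i$, so the face of $pt$ is $Fxt$, where $F$ is the face of $p$.
\end{proof}

\subsection{Sites: adding one point}
A \emph{site} in a $\Delta$-set $D$ is a triple $\sigma=(q;r,s)$ of distinct $x$-fixed points on one face of length $m$, the \emph{face of $\sigma$}, such that $s=rz$; as $r$ is $x$-fixed, also $s=ry$. To \emph{modify $D$ at $\sigma$}, add a new point $q^+$ fixed by $y$, let $x$ exchange $q\leftrightarrow q^+$ and $r\leftrightarrow s$, and change nothing else. In the picture, the semi-edge $q$ receives a new vertex of valency one, which lengthens the face by one, and the adjacent semi-edges $r,s$ close up to a loop around a one-sided face, which shortens it by one.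

\begin{lemma}\label{lem:site}
Let $D'$ be obtained from $D$ by modifying at $\sigma=(q;r,s)$, with face $F$.
\begin{itemize}
\item[(a)] $D'$ is a $\Delta$-set. Its faces are those of $D$, except that $F$ is replaced by a face of length $m$ on $(F\setminus\{s\})\cup\{q^+\}$ and the face $\{s\}$.
\item[(b)] If $D$ is transitive, so is $D'$. If $D$ is finite, the signs of $x$ and $y$ and the number $v+f-e$ are unchanged.
\item[(c)] Any set of sites with pairwise distinct faces can be modified simultaneously.
\item[(d)] If $D$ is a $\Delta^*$-set, then $\sigma t:=(qt;st,rt)$ is a site. If a $t$-invariant set of sites with pairwise distinct faces is modified, $t$ extends to the new points and the result is a $\Delta^*$-set.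
\end{itemize}
\end{lemma}

\begin{proof}
(a) The new $z$ maps $q\mapsto q^+y=q^+$, $\ q^+\mapsto qy$, $\ r\mapsto sy$, $\ s\mapsto ry=s$, and agrees with the old $z$ elsewhere. Since $qy$ and $sy$ are the old images of $q$ and $s$, the cycle $F$ gains $q^+$ after $q$ and skips $s$.

(b) The old $x$ fixed $q,r,s$, so every step $p\mapsto px\ne p$ or $p\mapsto py$ of $D$ is still available, and $q^+=qx$. The permutation $x$ gains two transpositions and $y$ gains a fixed point; $v$ and $f$ grow by $1$ and $e$ by $2$.

(c) By (a), a modification leaves the other faces, and the action of $x$ on them, unchanged.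

(d) By Lemma~\ref{lem:mirror}, $(st)z=rt$, and $qt,st,rt$ lie on one face of length $m$. Put $q^+t=(qt)^+$. Then $t$ maps the new transpositions $(q\ q^+),(r\ s)$ of $x$ to $(qt\ (qt)^+),(rt\ st)$, which are those created at $\sigma t$, and it permutes the new fixed points of $y$.
\end{proof}

\begin{example}\label{ex:55}
Let $k=m=5$, and let $x=1$, $y=z=(0\,1\,2\,3\,4)$ on $\mathbb Z/5$. Modifying at $(3;0,1)$, with $q^+=\infty$, gives $x=(0\,1)(3\,\infty)$ and $z=(0\,2\,3\,\infty\,4)(1)$. The group is not $A_6$: on the projective line over $\mathbb F_5$, $y$ is $u\mapsto u+1$ and $x$ is $u\mapsto(3u-8)/(u-3)$, of determinant $-1=2^2$, so both lie in $\mathrm{PSL}_2(5)$, of order $60$. A modification does not by itself force an alternating group; it will do so when it sits inside a long homogeneous region.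
\end{example}

If a site satisfies $\sigma t=\sigma$, then $m$ is odd. Indeed, write $q=rz^i$; the mirror rule gives $qz^i=(qt)z^i=rt=s=rz$, so $2i\equiv1\pmod m$. This is the reason for treating Classes O and E separately.

\subsection{Handles: joining two sets}
For $0<d<m$, a \emph{$d$-handle} is a pair $(a,b)$ of $x$-fixed points on one face of length $m$ with $az^d=b$. By Lemma~\ref{lem:mirror}, its mirror image $(bt,at)$ in a $\Delta^*$-set is again a $d$-handle. To \emph{join} $d$-handles $(a_1,b_1)$, $(a_2,b_2)$ on different faces, multiply $x$ by $(a_1\,a_2)(b_1\,b_2)$.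

\begin{lemma}\label{lem:handle}
The result of a join is a $\Delta$-set. The permutation $z$ changes only at $a_1,b_1,a_2,b_2$, and the two faces are replaced by two faces of length $m$ on the same points. If the join connects two finite transitive $\Delta$-sets, the result is transitive and its genus is the sum of the genera.
\end{lemma}

\begin{proof}
In terms of the old $z$, the new one maps $a_1\mapsto a_2z$, $a_2\mapsto a_1z$, $b_1\mapsto b_2z$, $b_2\mapsto b_1z$. The new faces run through $a_1z,\dots,b_1,\ b_2z,\dots,a_2$ and $a_2z,\dots,b_2,\ b_1z,\dots,a_1$, each with $d+(m-d)=m$ points. Transitivity follows as in Lemma~\ref{lem:site}(b). Only $e$ changes, by $2$, so $\chi=\chi_1+\chi_2-2$ and $g=g_1+g_2$.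
\end{proof}

\subsection{Cyclic covers}
Let $A$ be a finite transitive $\Delta$-set. An \emph{infinite cyclic cover} of $A$ is a transitive $\Delta$-set $\widetilde A$ with a permutation $\tau$ that commutes with $\Delta$, such that $p\tau^j=p$ implies $j=0$, together with an identification of the $\Delta$-set of $\tau$-orbits with $A$. For $N\ge1$, $\widetilde A/\tau^N$ denotes the $\Delta$-set of $\tau^N$-orbits.

\begin{lemma}\label{lem:cover}
Let $(\widetilde A,\tau)$ be an infinite cyclic cover of $A$.
\begin{itemize}
\item[(a)] Every cycle of $x$, $y$ or $z$ on $\widetilde A$ or $\widetilde A/\tau^N$ has the same length as its image in $A$. The cycles of $\widetilde A$ over a cycle $F$ of $A$ are $\widetilde F\tau^i$ $(i\in\mathbb Z)$; they are distinct, and $\widetilde F\tau^i$, $\widetilde F\tau^{i'}$ have the same image in $\widetilde A/\tau^N$ if and only if $N\mid i-i'$.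
\item[(b)] A site $\sigma=(q;r,s)$ of $A$ has exactly one lift on each face over its face, and a lift is determined by its point over $q$. The lifts are $\sigma_i=\sigma_0\tau^i$ $(i\in\mathbb Z)$. The same holds for handles.
\item[(c)] $\widetilde A/\tau^N$ is transitive with $N|A|$ points, the signs of $x,y$ on it are the $N$-th powers of those on $A$, and it has genus at least $1$ if $A$ has.
\item[(d)] If $g(A)\ge1$, an infinite cyclic cover exists.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $w\in\{x,y,z\}$ have order $\mathrm{o}(w)$ in $\Delta$, and let $p\in\widetilde A$ lie over a $w$-cycle $F$ of length $l$. Then $pw^l=p\tau^j$ for some $j$, so $p=pw^{\mathrm o(w)}=p\tau^{j\,\mathrm o(w)/l}$ and $j=0$. Thus the cycle $\widetilde F$ of $p$ maps bijectively onto $F$ and contains exactly one point of each fiber over $F$. The remaining claims follow, since $\langle\tau\rangle$ is regular on each fiber.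

(b) follows from (a), which also says that points over $x$-fixed points are $x$-fixed. In (c), each cycle of $A$ has $N$ lifts of the same length, and the genus claim was noted in Section~\ref{sec:facts}.

(d) Write $A=K\backslash\Delta$. By (F1) there is a nonzero homomorphism $K\to\mathbb Q$; its image is finitely generated, hence cyclic, and rescaling gives a surjection $\phi\colon K\to\mathbb Z$. Put $K_\phi=\ker\phi$, $\widetilde A=K_\phi\backslash\Delta$, and $(K_\phi g)\tau=K_\phi\kappa_1g$ with $\phi(\kappa_1)=1$. This is well defined as $K_\phi$ is normal in $K$, and $(K_\phi g)\tau^{\phi(\kappa)}=K_\phi\kappa g$ for $\kappa\in K$.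
\end{proof}

To build regular maps we need the reflection upstairs, and we want it to reverse the direction of $\tau$. This restricts the choice of $\phi$.

\begin{lemma}\label{lem:lift}
Let $A$ be a finite transitive $\Delta^*$-set with $g(A)\ge1$. There are an infinite cyclic cover $(\widetilde A,\tau)$ and an $\iota$-equivariant involution $\hat t$ of $\widetilde A$ that covers $t$ and satisfies $\tau\hat t=\hat t\tau^{-1}$. Each $\hat t\tau^j$ has the same properties, and $\hat t$ makes each $\widetilde A/\tau^N$ a $\Delta^*$-set. If $\sigma$ is a site of $A$ with $\sigma t=\sigma$, then $\hat t$ can be chosen so that $\sigma_i\hat t=\sigma_{-i}$ for all $i$.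
\end{lemma}

\begin{proof}
Let $K^*$ be the stabilizer of $a_0\in A$ in $\Delta^*$ and $K=K^*\cap\Delta$. As $\Delta$ is transitive, $K$ has index $2$ in $K^*$; pick $\theta\in K^*\setminus K$. The isometry $\theta$ normalizes $K$ and induces an orientation-reversing homeomorphism of $X=\mathbb H^2/K$, whose action on $H^1(X;\mathbb Q)=\mathrm{Hom}(K,\mathbb Q)$ is by conjugation of the argument. The square of this action is trivial, since $\theta^2\in K$. The action itself is not trivial: $\theta$ acts by $-1$ on $H^2(X;\mathbb Q)$, and the cup product $H^1\times H^1\to H^2$ is natural and, as $g(A)\ge1$, nonzero. So there is an eigenvector for $-1$, which we rescale to a surjection $\phi\colon K\to\mathbb Z$ with $\phi(\theta\kappa\theta^{-1})=-\phi(\kappa)$.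

Take $\widetilde A,\tau$ as in the proof of Lemma~\ref{lem:cover}(d) and put $(K_\phi g)\hat t=K_\phi\,\theta gt$. Here $\theta gt\in\Delta$, and the map is well defined because $\theta$ normalizes $K_\phi$. It is $\iota$-equivariant since $\theta gg't=(\theta gt)\iota(g')$, and it covers $t$ since $a_0\theta gt=(a_0g)t$. From $\theta\kappa_1gt=(\theta\kappa_1\theta^{-1})\theta gt$ we get $\tau\hat t=\hat t\tau^{-1}$. Finally $\hat t^2=\tau^{\phi(\theta^2)}$, and $\phi(\theta^2)=\phi(\theta\theta^2\theta^{-1})=-\phi(\theta^2)$ gives $\hat t^2=1$. Then $(\hat t\tau^j)^2=\hat t^2\tau^{-j}\tau^j=1$, and $\hat t$ permutes the $\tau^N$-orbits.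

Let $\sigma t=\sigma$ and $\sigma_0=(q_0;r_0,s_0)$. The point $q_0\hat t$ lies over $qt=q$, so after replacing $\hat t$ by some $\hat t\tau^j$ we have $q_0\hat t=q_0$. Now $\sigma_0\hat t$ is a site over $\sigma t=\sigma$ with first point $q_0$, so $\sigma_0\hat t=\sigma_0$ by Lemma~\ref{lem:cover}(b), and $\sigma_i\hat t=\sigma_0\hat t\tau^{-i}=\sigma_{-i}$.
\end{proof}

\section{A model case, and good sets}\label{sec:model}

A finite transitive $\Delta$-set with a site and genus at least $1$ has three semi-edges and, since $v+f-e\le0$, at least two edges; so it has at least $7$ points. Seven points suffice for $k=m=7$. On $A=\mathbb Z/7$ let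
\[
y\colon a\mapsto a+1,\qquad x=(2\,5)(3\,6),\qquad z=(0\,1\,2\,6\,4\,5\,3),\qquad t\colon a\mapsto 1-a .
\]
Then $t$ inverts $y$ and exchanges the two transpositions of $x$; we have $v=f=1$, $e=2$, so $A$ lies on the torus; and $\sigma=(4;0,1)$ is a site with $\sigma t=\sigma$. An infinite cyclic cover with its reflection is $\widetilde A=\mathbb Z/7\times\mathbb Z$, where $y$ acts on the first coordinate, $x$ exchanges $(2,i)\leftrightarrow(5,i+1)$ and $(3,i)\leftrightarrow(6,i+1)$, $\tau$ adds $1$ to the second coordinate, and $(a,i)\hat t=(1-a,-i)$. The faces are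
\[
\bigl((0,i)\ (1,i)\ (2,i)\ (6,i+1)\ (4,i)\ (5,i)\ (3,i-1)\bigr),
\]
and $\sigma_i=\bigl((4,i);(0,i),(1,i)\bigr)$. Call the sets $\{a\}\times\mathbb Z$ \emph{strands}.

\emph{Elements that shift the strands.} For $w=xy^2$ and $u=xy^3$ we compute on $\widetilde A$:
\begin{align*}
w\colon\ &(0,i)\mapsto(2,i)\mapsto(0,i+1),\quad(1,i)\mapsto(3,i)\mapsto(1,i+1),\\
&(4,i)\mapsto(6,i)\mapsto(5,i-1)\mapsto(4,i-2);\\
u\colon\ &(0,i)\mapsto(3,i)\mapsto(2,i+1)\mapsto(1,i+2)\mapsto(4,i+2)\mapsto(0,i+2),\\
&(5,i)\mapsto(5,i-1),\quad(6,i)\mapsto(6,i-1).
\end{align*}
So $g=w^6$ shifts strands $0,1,2,3$ by $3$ and strands $4,5,6$ by $-4$, and $h=u^5$ shifts strands $0,\dots,4$ by $2$ and strands $5,6$ by $-5$. The element $g\,y^{-1}g^{-1}y$ shifts strand $0$ by $7$, strand $4$ by $-7$, and fixes the others. Its conjugates by powers of $y$ move only strands $j$ and $j+4$; hence for any $a\ne b$ some element fixes strand $a$ pointwise and shifts strand $b$.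

\emph{One modification destroys the blocks.} The strands are blocks of $\widetilde A$. Modify at $\sigma_0$, so that $x$ now exchanges $(0,0)\leftrightarrow(1,0)$ and $(4,0)\leftrightarrow q^+$. Suppose that a block $\mathcal B$ contains $(0,0)$ and $(0,j)$ with $j\ne0$. As $x$ fixes $(0,j)$, it preserves $\mathcal B$, so $(1,0)\in\mathcal B$. But $(1,0)=(0,0)y$, so $y$ preserves $\mathcal B$ as well, and $\mathcal B$ is everything.

\emph{One modification creates finite support.} On $\widetilde A$ the elements $g$ and $h$ commute. Far from the modification the words for $g$ and $h$ act as before, so their commutator has finite support on the modified set. It is not trivial. Now $u$ has the cycle $(q^+\ (0,0)\ (4,0))$, and $w$ has the chain $(4,0)\mapsto q^+\mapsto(6,0)\mapsto(5,-1)\mapsto(4,-2)\mapsto(6,-2)\mapsto(5,-3)\mapsto(4,-4)$. Hence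
\[
q^+gh=(4,-4)h=(4,-2),\qquad q^+hg=(4,0)g=(5,-3).
\]
Once primitivity is established, (F6) provides a word acting as a $3$-cycle, and this word cannot distinguish the modified $\widetilde A$ from a long modified ring $\widetilde A/\tau^N$.

\emph{The pattern decides chirality.} Modify $\widetilde A/\tau^N$ at the $\sigma_i$ with $i$ in a finite set $I\subset\mathbb Z$, which gives $7N+|I|$ points. The reflection $\hat t\tau^j$ sends $\sigma_i$ to $\sigma_{j-i}$. For $I=\{\pm1,\pm2\}$ the reflection $\hat t$ survives. For $I=\{0,1,3\}$ there is no $j$ with $j-I=I$, and we shall prove that for large $N$ no other reflection appears. The word ``large'' is needed: $1-I\equiv I\pmod 5$, so the ring with $N=5$ does have a reflection.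

The properties of $A$ that were used are the following.

\begin{definition}\label{def:good}
A \emph{good set} is a finite transitive $\Delta^*$-set $A$ with a site $\sigma$ such that
\begin{itemize}
\item[(G1)] $|A|$ is an odd prime;
\item[(G2)] $x$ and $y$ are even permutations of $A$;
\item[(G3)] $g(A)\ge1$;
\item[(G4)] $y$ has a cycle of length $k$ on $A$;
\item[(G5)] either (S) $\sigma t=\sigma$, or (P) the faces of $\sigma$ and $\sigma t$ are different.
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:good}
In Class O there is a good set satisfying (S), and in Class E there is a good set satisfying (P).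
\end{proposition}

We prove this in Sections~\ref{sec:lerf}--\ref{sec:good}. Until then only the good set matters, not the class.

\section{The modified infinite cover}\label{sec:infinite}

Fix a good set $A$ with site $\sigma$, a point $a_0\in A$, and $\widetilde A,\tau,\hat t$ as in Lemma~\ref{lem:lift}, which applies by (G3). Let $\sigma_i$ be the lifts of $\sigma$, with $\sigma_i\hat t=\sigma_{-i}$ in case (S). In case (P) the sites $\sigma_i\hat t=\sigma_0\hat t\tau^{-i}$ are the lifts of $\sigma t$.

\subsection{Strands}
Choose a lift $\tilde a$ of each $a\in A$, write $(a,i)=\tilde a\tau^i$, and call $\operatorname{pos}(a,i)=i$ the \emph{position}; thus $\widetilde A=A\times\mathbb Z$. Let $\Delta_0$ be the kernel of the action of $\Delta$ on $A$. It is normal of finite index, hence finitely generated, and it is $\iota$-invariant because $a\iota(g)=((at)g)t$. An element $g\in\Delta_0$ preserves each strand $\{a\}\times\mathbb Z$ and commutes with $\tau$, so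
\[
(a,i)g=(a,i+\varphi_a(g)),\qquad\varphi_a\in\mathrm{Hom}(\Delta_0,\mathbb Z).
\]
For $h\in\Delta$ we have $(\tilde ah)h^{-1}gh=\tilde a\tau^{\varphi_a(g)}h=(\tilde ah)\tau^{\varphi_a(g)}$, and $(\tilde a\hat t)\iota(g)=\tilde a\tau^{\varphi_a(g)}\hat t=(\tilde a\hat t)\tau^{-\varphi_a(g)}$. That is,
\begin{equation}\label{eq:phi}
\varphi_{ah}(h^{-1}gh)=\varphi_a(g),\qquad\varphi_{at}(\iota(g))=-\varphi_a(g).
\end{equation}
For each $a$ there is $g_a\in\Delta_0$ with $\varphi_a(g_a)>0$: by transitivity $\tilde ah=\tilde a\tau$ for some $h$, and a positive power of $h$ lies in $\Delta_0$.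

Both primitivity and rigidity depend on telling two strands apart by an element that moves one and fixes the other. This is where primality enters.

\begin{lemma}\label{lem:strands}
For $a\ne b$ in $A$ there is $g_{ab}\in\Delta_0$ with $\varphi_a(g_{ab})=0\ne\varphi_b(g_{ab})$.
\end{lemma}

\begin{proof}
Suppose not. Then $\ker\varphi_a\subseteq\ker\varphi_b$, and as $\Delta_0/\ker\varphi_a\cong\mathbb Z$, the nonzero homomorphisms $\varphi_a,\varphi_b$ are proportional over $\mathbb Q$. By \eqref{eq:phi}, $\varphi_{ah}(g)=\varphi_a(hgh^{-1})$, so proportionality is a $\Delta$-invariant equivalence relation on $A$. Its classes have a common size, which exceeds $1$ and divides the prime $|A|$; so all $\varphi_a$ are proportional. Put $\varphi=\varphi_{a_0}$. Then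
\[
\varphi(hgh^{-1})=\varphi_{a_0h}(g)=\lambda(h)\varphi(g)\qquad(h\in\Delta,\ g\in\Delta_0)
\]
for a function $\lambda\colon\Delta\to\mathbb Q^\times$, which is a homomorphism and is trivial on $\Delta_0$. Its image is finite, so $\lambda(\Delta)\subseteq\{\pm1\}$, and $\Delta_1=\ker\lambda\supseteq\Delta_0$ has index at most $2$ in $\Delta$. Since $\varphi$ is invariant under conjugation by $\Delta_1$, the group $N_0=\ker\varphi$ is normal in $\Delta_1$, and $\Delta_0/N_0\cong\mathbb Z$ is central and of finite index in $\Delta_1/N_0$. By (F4) the derived group of $\Delta_1/N_0$ is finite. The abelianization of $\Delta_1/N_0$ is thus infinite and finitely generated, so $\mathrm{Hom}(\Delta_1,\mathbb Q)\ne0$.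

On the other hand, according as $(\lambda(x),\lambda(y))$ is $(1,1)$, $(-1,1)$, $(1,-1)$ or $(-1,-1)$, the Schreier generators show that $\Delta_1$ is $\langle x,y\rangle$, $\langle y,xyx\rangle$, $\langle x,yxy^{-1},y^2\rangle$ or $\langle z,xzx\rangle$ (transversals $\{1\}$, $\{1,x\}$, $\{1,y\}$, and $\{1,x\}$ for the generators $x,z$ of $\Delta$). Each is generated by elements of finite order, so $\mathrm{Hom}(\Delta_1,\mathbb Q)=0$, a contradiction.
\end{proof}

The lemma fails for $A'=\widetilde A/\tau^2$ with the cover $(\widetilde A,\tau^2)$: the points $p$ and $p\tau$ lie on different strands, which every element of the kernel shifts by the same amount.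

\subsection{Patterns}
A \emph{pattern} is a finite nonempty set $\mathcal M$ of sites of $\widetilde A$, each a lift of $\sigma$ or of $\sigma t$. By Lemma~\ref{lem:cover} and (G5), different lifts have different faces. Let $D_\infty=D_\infty(\mathcal M)$ be $\widetilde A$ modified at all sites of $\mathcal M$, put $\operatorname{pos}(q^+)=\operatorname{pos}(q)$, and let $\mathrm{Mod}(\mathcal M)\subset\widetilde A$ be the set of all points $q,r,s$ of sites in $\mathcal M$. On $\widetilde A$, the actions of $y$ in $\widetilde A$ and $D_\infty$ agree, those of $x$ agree outside $\mathrm{Mod}(\mathcal M)$, and $\mathrm{Mod}(\mathcal M)$ is exactly the set of points that are $x$-fixed in $\widetilde A$ but not in $D_\infty$. There are two ways to guarantee that a word does not notice the modifications.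

First, call a word $u$ \emph{clean from $p\in\widetilde A$} if, along the path traced from $p$ in $\widetilde A$, the letter $x$ is never applied to an $x$-fixed point. Then $pu$ is the same in $\widetilde A$ and in $D_\infty(\mathcal M)$, for every $\mathcal M$. Any two points of $\widetilde A$ are joined by a clean word: take any word and delete the idle letters.

Second, fix $\Lambda$ with $|\operatorname{pos}|\le\Lambda$ on $\mathrm{Mod}(\mathcal M)$, and let $\kappa\ge1$ bound the change of position under one letter in $\widetilde A$; it exists because $A$ is finite and $\tau$ commutes with $\Delta$. It is also a bound in $D_\infty$, where $rx=s=ry$ and $\operatorname{pos}(q^+)=\operatorname{pos}(q)$. If $p\in\widetilde A$ and $|\operatorname{pos}(p)|>\Lambda+\kappa|u|$, the path of $u$ from $p$ avoids $\mathrm{Mod}(\mathcal M)$, so again $pu$ is the same in both sets. Let $\ell_0$ bound the lengths of all $g_{ab}^{\pm1}$ and $g_a^{\pm1}$, put $R=\Lambda+\kappa\ell_0$, and call $p\in\widetilde A$ \emph{far} if $|\operatorname{pos}(p)|>R$. All but finitely many points of $D_\infty$ are far, and on far points the elements $g_{ab}^{\pm1},g_a^{\pm1},\iota(g_{ab})$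 act as shifts along strands.

\subsection{Primitivity}
Let $\sim$ be a $\Delta$-invariant equivalence relation on $D_\infty$. The first lemma is the block argument of Section~\ref{sec:model}, transported along a clean word.

\begin{lemma}\label{lem:samestrand}
If $(a,i)\sim(a,j)$ with $|i-j|>2\Lambda$, then $\sim$ is universal.
\end{lemma}

\begin{proof}
Let $(q;r,s)\in\mathcal M$, and let $u$ be a clean word from $(a,i)$ to $r$. Translating by $\tau^{j-i}$, we see that $u$ is clean from $(a,j)$ and leads to $r'=r\tau^{j-i}$. So $r\sim r'$ in $D_\infty$. Now $r'$ is $x$-fixed in $\widetilde A$ and $|\operatorname{pos}(r')|>\Lambda$, so $r'$ is $x$-fixed in $D_\infty$. The class $\mathcal B$ of $r$ therefore satisfies $\mathcal Bx=\mathcal B$ and contains $s=rx$. As $s=ry$, also $\mathcal By=\mathcal B$. Since $D_\infty$ is transitive by Lemma~\ref{lem:site}(b), $\mathcal B=D_\infty$.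
\end{proof}

\begin{proposition}\label{prop:primitive}
$\Delta$ acts primitively on $D_\infty(\mathcal M)$.
\end{proposition}

\begin{proof}
Let $\sim$ be different from equality. By transitivity all classes have at least two points, so for each $i>R$ there is $p_i\ne(a_0,i)$ with $p_i\sim(a_0,i)$. In each of three cases we produce two equivalent points far apart on one strand and apply Lemma~\ref{lem:samestrand}.

\emph{Some $p_i=(b,j)$ is far, with $b\ne a_0$.} Let $g=g_{a_0b}^{\pm1}$, with the sign chosen so that $\varphi_b(g)$ has the sign of $j$. Then $g$ fixes the far point $(a_0,i)$, and $(b,j)g^T=(b,j+T\varphi_b(g))$ for all $T\ge0$, since these points stay far. So $(b,j)\sim(a_0,i)\sim(b,j+T\varphi_b(g))$ for all $T\ge0$.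

\emph{Some $p_i=(a_0,j)$ is far.} We may assume $|i-j|\le2\Lambda$. Then $j>R$, for $j<-R$ would give $i-j>2R\ge2\Lambda$. Rename the two points $(a_0,i)$ and $(a_0,i+\delta)$ with $i>R$, $\delta>0$. Choose $h\in\Delta$ with $(a_0,0)h=(a_0,\delta)$ in $\widetilde A$; then $h$ shifts the strand of $a_0$ in $\widetilde A$ by $\delta$. Applying powers of $g_{a_0}$, which move both points upward by the same amount, we may assume $i>\Lambda+\kappa|h|$. Applying $h$ repeatedly gives $(a_0,i)\sim(a_0,i+\delta)\sim(a_0,i+2\delta)\sim\cdots$.

\emph{No $p_i$ is far.} Only finitely many points are not far, so infinitely many $(a_0,i)$ are equivalent to one and the same point.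
\end{proof}

\begin{proposition}\label{prop:alt}
The image of $\Delta$ in $\mathrm{Sym}(D_\infty(\mathcal M))$ contains $\mathrm{Alt}(D_\infty(\mathcal M))$.
\end{proposition}

\begin{proof}
An element $w\in[\Delta_0,\Delta_0]$ is killed by all $\varphi_a$, so it acts trivially on $\widetilde A$, and on $D_\infty$ it fixes all $p\in\widetilde A$ with $|\operatorname{pos}(p)|>\Lambda+\kappa|w|$. If some such $w$ acts nontrivially on $D_\infty$, Proposition~\ref{prop:primitive} and (F6) finish the proof.

Suppose that none does. Then the image $H$ of $\Delta_0$ is a finitely generated abelian normal subgroup of the primitive image of $\Delta$. It contains an element of infinite order, the image of $g_{a_0}$, which moves $(a_0,i)$ upward forever when $i>R$. So $H$ is transitive, and an abelian transitive group is regular. The subgroup $H^2=\{g^2:g\in H\}$ is characteristic in $H$, hence normal in the image of $\Delta$. It is nontrivial, hence transitive; and it is proper, because $H$ maps onto $\mathbb Z$. But a proper subgroup of a regular group is not transitive.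
\end{proof}

\section{Finite rings}\label{sec:rings}

Let $N>2\Lambda$. Two lifts in $\mathcal M$ of the same site differ by $\tau^j$ with $|j|\le2\Lambda<N$, so the images of the sites of $\mathcal M$ in $\widetilde A/\tau^N$ have distinct faces by Lemma~\ref{lem:cover}(a). Let $D_N=D_N(\mathcal M)$ be $\widetilde A/\tau^N$ modified at these images. It is transitive with $N|A|+|\mathcal M|$ points. Let $\pi_N\colon D_\infty\to D_N$ be the natural surjection, given by reduction modulo $\tau^N$ on $\widetilde A$ and by $q^+\mapsto q^+$. It is not equivariant, but short words do not see this.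

\begin{lemma}\label{lem:compare}
\begin{itemize}
\item[(a)] Every point of $D_N$ is $\pi_N(p)$ with $|\operatorname{pos}(p)|\le N/2$. If $p\ne p'$ and $\pi_N(p)=\pi_N(p')$, then $|\operatorname{pos}(p)-\operatorname{pos}(p')|\ge N$.
\item[(b)] If $|\operatorname{pos}(p)|\le N/2$ and $N>2(\Lambda+\kappa|u|)$, then $\pi_N(p)u=\pi_N(pu)$.
\item[(c)] If $w\in\Delta$ fixes all points of $D_\infty$ outside a finite set $W$, then for all large $N$ it fixes all points of $D_N$ outside $\pi_N(W)$.
\item[(d)] Given $p\in D_\infty$ and $u,u'\in\Delta$, for all large $N$ we have: $pu=pu'$ if and only if $\pi_N(p)u=\pi_N(p)u'$.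
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because the fibers of $\pi_N$ are the $\tau^N$-orbits and the single points $q^+$, whose positions are at most $\Lambda<N/2$ in absolute value.

(b) Every point $p'$ on the path of $u$ from $p$ in $D_\infty$ has $|\operatorname{pos}(p')|\le N/2+\kappa|u|<N-\Lambda$, and it suffices to show that $\pi_N$ commutes with each letter at $p'$. For $y^{\pm1}$ this holds everywhere, and for $x$ it holds by construction if $p'$ is a new point or lies in $\mathrm{Mod}(\mathcal M)$. Otherwise $\pi_N(p')\notin\pi_N(\mathrm{Mod}(\mathcal M))$, since by (a) a coincidence would force $|\operatorname{pos}(p')|\ge N-\Lambda$; so $x$ is unmodified at both $p'$ and $\pi_N(p')$.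

(c) follows from (a) and (b), and (d) from (b) and the second part of (a).
\end{proof}

\begin{proposition}\label{prop:ring}
For each pattern $\mathcal M$ and all large $N$, $\Delta$ induces exactly $A_n$ on $D_N(\mathcal M)$, where $n=N|A|+|\mathcal M|$, and $x,y,z$ have orders $2,k,m$.
\end{proposition}

\begin{proof}
Primitivity of $D_\infty$ does not pass to $D_N$ directly, but a well-placed $3$-cycle does, and it restores primitivity. Let $(q;r,s)\in\mathcal M$. By Proposition~\ref{prop:alt}, some $w\in\Delta$ acts on $D_\infty$ as a $3$-cycle whose support $W$ contains $r$ and $s$. By Lemma~\ref{lem:compare}, for large $N$ it acts on $D_N$ as a $3$-cycle with support $\pi_N(W)$. Write $r,s$ also for their images, and let $\mathcal B\ni r$ be a block of $D_N$. If $\mathcal Bw=\mathcal B$, then $s\in\mathcal B$; as $s=rx=ry$, both $x$ and $y$ preserve $\mathcal B$, and $\mathcal B=D_N$. If $\mathcal Bw\ne\mathcal B$, then $\mathcal B\cap\mathcal Bw=\emptyset$, so $\mathcal B$ has no point fixed by $w$; thus $\mathcal B$ and $\mathcal Bw$ are disjoint subsets of equal size of a $3$-element set, and $|\mathcal B|=1$. Hence the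 action is primitive, and the induced group contains $A_n$ by (F5). By (G2), Lemma~\ref{lem:cover}(c) and Lemma~\ref{lem:site}(b), $x$ and $y$ are even, so the group equals $A_n$. Finally $x$ moves $r$; $y$ has a cycle of length $k$ by (G4) and Lemma~\ref{lem:cover}(a); and $z$ has a cycle of length $m$, a modified face.
\end{proof}

\section{Rigidity}\label{sec:rigid}

If $\mathcal M$ is a pattern and $\gamma=\tau^j$ or $\gamma=\hat t\tau^j$, then $\mathcal M\gamma$ is a pattern and $\mathrm{Mod}(\mathcal M\gamma)=\mathrm{Mod}(\mathcal M)\gamma$. We show that these are the only sources of isomorphisms between long rings.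

\begin{proposition}\label{prop:rigid}
Let $\mathcal M,\mathcal M'$ be patterns and $\varepsilon\in\{\mathrm{id},\iota\}$. Suppose that for infinitely many $N$ there is an $\varepsilon$-equivariant bijection $\rho_N\colon D_N(\mathcal M)\to D_N(\mathcal M')$. Then $\mathcal M'=\mathcal M\gamma$ for some $j\in\mathbb Z$, where $\gamma=\tau^j$ if $\varepsilon=\mathrm{id}$ and $\gamma=\hat t\tau^j$ if $\varepsilon=\iota$.
\end{proposition}

\begin{proof}
Choose $\Lambda$ and $R$ valid for both patterns, and write $\pi_N,\pi_N'$ for the two surjections.

\emph{Step 1: a limit $\rho\colon D_\infty(\mathcal M)\to D_\infty(\mathcal M')$.} The difficulty is that $\rho_N$ might carry the modified region to a part of the ring that escapes to infinity with $N$. A $3$-cycle pins it down. Let $(q;r,s)\in\mathcal M$, and let $w\in\Delta$ act on $D_\infty(\mathcal M)$ as a $3$-cycle moving $r$. At points of large $|\operatorname{pos}|$, $w$ acts trivially and as in $\widetilde A$; since $w$ commutes with $\tau$ on $\widetilde A$, it is trivial on $\widetilde A$. So is $\varepsilon(w)$, because $p\,\iota(w)=((p\hat t)w)\hat t$. Therefore $\varepsilon(w)$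 fixes all points of $D_\infty(\mathcal M')$ outside a finite set $W$. For large $N$, the point $\pi_N(r)$ is moved by $w$ (Lemma~\ref{lem:compare}(d)), so $\pi_N(r)\rho_N$ is moved by $\varepsilon(w)$ and lies in $\pi_N'(W)$ (Lemma~\ref{lem:compare}(c)). By the pigeonhole principle there is $r^*\in W$ with $\pi_N(r)\rho_N=\pi_N'(r^*)$ for all $N$ in an infinite set $\mathcal N$. Given $u,u'\in\Delta$, take $N\in\mathcal N$ large; by Lemma~\ref{lem:compare}(d) and the equivariance of $\rho_N$,
\[
ru=ru'\iff\pi_N(r)u=\pi_N(r)u'\iff\pi_N'(r^*)\varepsilon(u)=\pi_N'(r^*)\varepsilon(u')\iff r^*\varepsilon(u)=r^*\varepsilon(u').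
\]
So $(ru)\rho=r^*\varepsilon(u)$ defines an injective $\varepsilon$-equivariant map $\rho$, which is onto by transitivity.

\emph{Step 2: $\rho$ agrees with some $\gamma$ at one point.} The points $(a_0,i)\rho$ with $i>R$ are distinct, so for some $i>R$ the point $(a_0,i)\rho=(b,i')$ is far. Let $b'=b$ if $\varepsilon=\mathrm{id}$ and $b'=bt$ if $\varepsilon=\iota$. Suppose $b'\ne a_0$. Then $g=g_{a_0b'}$ fixes $(a_0,i)$ in $D_\infty(\mathcal M)$, so $\varepsilon(g)$ fixes $(b,i')$ in $D_\infty(\mathcal M')$. But $\varepsilon(g)$ shifts this far point by $\varphi_b(\varepsilon(g))=\pm\varphi_{b'}(g)\ne0$, by \eqref{eq:phi}. Hence $b'=a_0$. So $(a_0,i)\rho$ lies on the strand of $(a_0,i)$, or of $(a_0,i)\hat t$, and $(a_0,i)\rho=(a_0,i)\gamma$ for a $\gamma$ of the stated form.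

\emph{Step 3: $\rho=\gamma$ on $\widetilde A$.} Let $p\in\widetilde A$ and let $u$ be a clean word from $(a_0,i)$ to $p$. The bijection $\gamma$ of $\widetilde A$ is $\varepsilon$-equivariant and commutes with $x$, so $\varepsilon(u)$ is clean from $(a_0,i)\gamma$ and leads to $p\gamma$. Computing in $D_\infty(\mathcal M')$, we get $p\rho=(a_0,i)\rho\,\varepsilon(u)=p\gamma$. Now $p\in\mathrm{Mod}(\mathcal M)$ if and only if $p$ is $x$-fixed in $\widetilde A$ but not in $D_\infty(\mathcal M)$, if and only if $p\gamma=p\rho$ is $x$-fixed in $\widetilde A$ but not in $D_\infty(\mathcal M')$. Thus $\mathrm{Mod}(\mathcal M')=\mathrm{Mod}(\mathcal M\gamma)$. A lift of $\sigma$ or $\sigma t$ belongs to a pattern exactly when its face meets the set $\mathrm{Mod}$ of the pattern, so $\mathcal M'=\mathcal M\gamma$.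
\end{proof}

\section{Proof of Theorem~\ref{thm:many}}\label{sec:proof}

By Section~\ref{sec:classes} and Proposition~\ref{prop:good}, we may assume that a good set $A$ exists. For a pattern $\mathcal M$ let $I(\mathcal M)=\{i:\sigma_i\in\mathcal M\}$. Always $\sigma_i\tau^j=\sigma_{i+j}$. In case (S), $\sigma_i\hat t\tau^j=\sigma_{j-i}$. In case (P), $\hat t\tau^j$ sends lifts of $\sigma$ to lifts of $\sigma t$, and $(\sigma_i\hat t)\hat t\tau^j=\sigma_{i+j}$. Fix $C\ge1$.

In both parts below we write $n=N|A|+J$ with $J$ in a fixed finite set, and we use finitely many patterns $\mathcal M_{J,\delta}$ with $J$ sites each. Each claim concerns one pattern or one pair of patterns and holds for all large $N$; since $N\to\infty$ with $n$, all claims hold together for all but finitely many $n$. In particular, by Proposition~\ref{prop:ring}, each $D_N(\mathcal M_{J,\delta})$ gives an orientably-regular map of type $\{m,k\}$ with group $A_n$, to which Lemma~\ref{lem:dictionary} applies.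

\subsection*{Regular maps}
We use patterns made of mirror pairs, so $J$ is even. As $|A|$ is odd by (G1), $n-N|A|$ is even exactly when $N\equiv n\pmod 2$, and changing $N$ by $2$ changes it by $2|A|$. So for every large $n$ there is $N$ with $J=n-N|A|\in\{4,6,\dots,2|A|+2\}$. For $1\le\delta\le C$ put
\begin{align*}
\text{(S):}\quad&\mathcal M_{J,\delta}=\{\sigma_i,\sigma_{-i}:i\in I\},&&I=\{1,\dots,\tfrac J2-1\}\cup\{\tfrac J2-1+\delta\},\\
\text{(P):}\quad&\mathcal M_{J,\delta}=\{\sigma_i,\sigma_i\hat t:i\in I\},&&I=\{0,\dots,\tfrac J2-2\}\cup\{\tfrac J2-2+\delta\}.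
\end{align*}
Then $|\mathcal M_{J,\delta}|=J$ and $\mathcal M_{J,\delta}\hat t=\mathcal M_{J,\delta}$. By Lemmas~\ref{lem:lift} and~\ref{lem:site}(d), $D_N(\mathcal M_{J,\delta})$ is a $\Delta^*$-set, so its map is regular.

Suppose that for some $J$ and $\delta,\delta'$ the maps are isomorphic, possibly after a reflection, for infinitely many $N$. By Proposition~\ref{prop:rigid}, $\mathcal M_{J,\delta'}=\mathcal M_{J,\delta}\gamma$ with $\gamma=\tau^j$ or $\hat t\tau^j$. In case (S), $\gamma$ acts on indices by $i\mapsto j\pm i$ and preserves the diameter of $I(\mathcal M_{J,\delta})$, which is $J-2+2\delta$. In case (P), $I(\mathcal M_{J,\delta}\gamma)=I(\mathcal M_{J,\delta})+j$ for both kinds of $\gamma$, and the diameter is $\frac J2-2+\delta$. In both cases $\delta=\delta'$. So for large $N$ the $C$ maps are pairwise non-isomorphic.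

\subsection*{Chiral maps}
For every large $n$ there is $N$ with $J=n-N|A|\in\{3,4,\dots,|A|+2\}$. For $2\le\delta\le C+1$ put
\[
\mathcal M_{J,\delta}=\{\sigma_i:i\in I_\delta\},\qquad I_\delta=\{0,1,\dots,J-2\}\cup\{J-2+\delta\},
\]
a pattern with $J$ sites. Suppose that for infinitely many $N$ there is an $\varepsilon$-equivariant bijection $D_N(\mathcal M_{J,\delta})\to D_N(\mathcal M_{J,\delta'})$, and let $\gamma$ be as in Proposition~\ref{prop:rigid}. If $\varepsilon=\mathrm{id}$, then $I_{\delta'}=I_\delta+j$, and the diameters $J-2+\delta$ give $\delta=\delta'$. If $\varepsilon=\iota$ in case (P), then $\mathcal M_{J,\delta}\gamma$ consists of lifts of $\sigma t$ and $\mathcal M_{J,\delta'}$ of lifts of $\sigma$, which is impossible. If $\varepsilon=\iota$ in case (S), then $I_{\delta'}=j-I_\delta$, so the gap sequence $(1,\dots,1,\delta')$ of $I_{\delta'}$ is the reverse of $(1,\dots,1,\delta)$. These sequences have $J-2\ge1$ ones followed by an entry that is at least $2$, so this too is impossible. Hence for large $N$ each of the $C$ maps is chiral, and no two are isomorphic, even up to reflection.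

This proves Theorem~\ref{thm:many}, and with it Theorem~\ref{thm:main}, once Proposition~\ref{prop:good} is proved. \hfill$\square$

\section{A finite set of positive genus with a site}\label{sec:lerf}

From now on we are in Class O or E. Put $c=\lceil m/2\rceil$, so that $3\le c\le m-2$. We want a finite $\Delta$-set of positive genus with a point $o$ whose vertex and face have full length and such that $o,oz,oz^c$ are semi-edges. The point $oz^i$ is $x$-fixed exactly when $o$ is fixed by $h_i=z^ixz^{-i}$. So we want a subgroup of finite index that contains
\[
S=\langle h_0,h_1,h_c\rangle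
\]
and no nontrivial power of $y$ or $z$. An infinite example is easy to draw, and (F3) converts it into finite ones. The choice of $c$ makes the site symmetric when $m$ is odd, and provides an $(m/2)$-handle when $m$ is even.

\begin{lemma}\label{lem:infinite}
$S$ has infinite index in $\Delta$, and $S\cap\langle y\rangle=S\cap\langle z\rangle=1$.
\end{lemma}

\begin{proof}
It suffices to construct an infinite connected map on an oriented surface, with all vertices of valency $k$ and all faces $m$-sided, having a face whose sides number $0,1,c$ (in the direction of $z$) are semi-edges. If $o$ is the dart of side $0$, then $S$ lies in the stabilizer of $o$, which has infinite index and meets $\langle y\rangle$ and $\langle z\rangle$ trivially.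

A \emph{patch} is a closed disc with a finite map on it such that all faces are $m$-sided, interior vertices have valency $k$, the boundary is a circle of edges, and the number $c_v$ of face corners at a boundary vertex $v$ satisfies $1\le c_v\le k-1$, where $c_v=k-1$ for at most one $v$ and $c_v\le k-2$ for at least one $v$.

\emph{Every patch lies in the interior of a larger patch.} At each boundary vertex $v$ attach $k-c_v-1\ge0$ outward edges (spokes) with new end vertices. There is at least one spoke, and at most one vertex has none. So two cyclically consecutive spokes are separated by $j\in\{0,1,2\}$ boundary edges: $j=0$ within the fan at one vertex, $j=2$ when passing the vertex without spokes, and $j=1$ otherwise. Fill the sector between them by an $m$-gon whose sides are the two spokes, the $j$ boundary edges and a new outer path of $m-2-j\ge1$ edges; here we use $m\ge5$. If there is only one spoke, its two sides play the roles of the two spokes, and the outer path is closed. The vertex $v$ gains one more corner than it has spokes, so it becomes interior with $c_v+(k-c_v)=k$ corners. The new boundary vertices have $2$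 corners (ends of spokes) or $1$, and $2\le k-2$ because $k\ge4$. Iterating gives the required infinite map, provided that the first patch contains the special face.

\emph{The first patch.} Take an $m$-gon with vertices $v_0,\dots,v_{m-1}$, side $i$ running from $v_i$ to $v_{i+1}$, and fold each of the sides $0,1,c$ about its midpoint into a semi-edge. The result is a disc bounded by the other $m-3$ sides. Its boundary vertices are $v_0=v_1=v_2$ with $3\le k-1$ corners, $v_c=v_{c+1}$ with $2\le k-2$ corners, and the others with one corner. The first two are different, since $3\le c\le m-2$ leaves sides $2,\dots,c-1$ on one side and $c+1,\dots,m-1$ on the other. This is a patch.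
\end{proof}

In Class O we also need the reflection that exchanges sides $0$ and $1$ of the face and fixes the opposite side $c$. Put $\omega=txz^{-1}\in\Delta^*\setminus\Delta$. By \eqref{eq:iota}, $\omega^2=(tx\,z^{-1}\,tx)z^{-1}=1$ and $\omega z\omega=z^{-1}$, and $\omega x\omega=\omega^{-1}x\omega=zxz^{-1}$. Hence $\omega h_i\omega=h_{1-i}$. For $m$ odd, $2c\equiv1\pmod m$, so $\omega$ exchanges $h_0,h_1$, fixes $h_c$, and normalizes $S$.

\begin{lemma}\label{lem:K2}
There is a subgroup $K_2\le\Delta$ of finite index with $S\le K_2$, $K_2\cap\langle y\rangle=K_2\cap\langle z\rangle=1$ and $g(K_2\backslash\Delta)\ge1$. In Class O it can be chosen with $\omega K_2\omega=K_2$.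
\end{lemma}

\begin{proof}
Let $(\Gamma,T)=(\Delta^*,S\cup S\omega)$ in Class O and $(\Gamma,T)=(\Delta,S)$ in Class E. By Lemma~\ref{lem:infinite}, $T$ is a finitely generated subgroup of infinite index in $\Gamma$ containing no nontrivial power of $y$ or $z$. Take $n_0\ge6/\mu$ elements $g_i$ in distinct right cosets of $T$. By (F3), each element outside $T$ is avoided by a subgroup of finite index containing $T$. Intersecting such subgroups for the nontrivial powers of $y$ and $z$ and for the elements $g_ig_{i'}^{-1}$ ($i\ne i'$), we obtain $L\ge T$ of finite index at least $n_0$ in $\Gamma$. Put $K_1=L\cap\Delta$ and $n_1=[\Delta:K_1]=[\Gamma:L]$. Then $S\le K_1$, $K_1$ contains no nontrivial power of $y$ or $z$, $n_1\mu\ge6$, and in Class O the element $\omega\in L$ normalizes $K_1$. If $K_1\backslash\Delta$ has genus at least $1$, take $K_2=K_1$.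

Otherwise we must pass to a subgroup of positive genus without losing $S$. By (F1), $K_1=\langle c_1,\dots,c_r\mid c_j^{m_j},c_1\cdots c_r\rangle$ and $6\le n_1\mu=-2+\sum_j(1-1/m_j)<r-2$, so $r\ge9$. The stabilizer in $\Delta$ of the fixed point of $h_i$ is $\langle h_i\rangle$, so for $i=0,1,c$ the involution $h_i$ is conjugate in $K_1$ to some $c_j$ with $m_j=2$. The normal closure $S'$ of $S$ in $K_1$ is therefore the normal closure of at most three of the $c_j$, and $K_1/S'$ has a presentation as in (F1) with $g=0$ and at least six periods. Since $-2+6\cdot\frac12>0$, it is a cocompact Fuchsian group. By (F2) it has a subgroup $K_2/S'$ of finite index that is a surface group of genus at least $2$. Then $\mathrm{Hom}(K_2,\mathbb Q)\ne0$, so $g(K_2\backslash\Delta)\ge1$, and $S\le S'\le K_2\le K_1$. In Class O, $\omega$ normalizes $K_1$ and $S$, hence $S'$; replace $K_2$ by $K_2\cap\omega K_2\omega$, which contains $S'$, has finite index in $K_2$ and is normalized by $\omega$.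
\end{proof}

Let $B=K_2\backslash\Delta$ with base point $o$, let $b=|B|$, and put $p_i=oz^i$ for $i\in\mathbb Z/m$. The face of $o$ has length $m$, its vertex has valency $k$, and $p_0,p_1,p_c$ are $x$-fixed. So $\sigma^B=(p_c;p_0,p_1)$ is a site, $(p_0,p_1)$ is a $1$-handle and $(p_0,p_c)$ is a $c$-handle.

\section{Symmetric cores of odd size}\label{sec:cores}

In Class E there is no symmetric site, and we obtain a reflection by taking a $\Delta$-set together with its mirror image. This doubles the size, whereas (G1) asks for an odd prime. We therefore attach both halves to a small symmetric piece of odd size.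

\begin{lemma}\label{lem:core}
In Class E there is a finite transitive $\Delta^*$-set $Q$ such that $|Q|$ is odd, $x$ and $y$ are even on $Q$, and $Q$ has a $d$-handle $(a_Q,b_Q)$ with $a_Q,b_Q,a_Qt,b_Qt$ distinct, where $d=m/2$ if $k\in\{4,6\}$ and $d=1$ if $k\ge8$. For $k\in\{4,6\}$ the handles $(a_Q,b_Q)$ and $(b_Qt,a_Qt)$ lie on different faces.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,every node/.style={font=\scriptsize,inner sep=1.5pt}]
\begin{scope}
\foreach \s in {1,-1}{\begin{scope}[xscale=\s]
\draw (0,4)--(1.8,2.4)--(0,2) (0,3)--(0.5,3) (1.8,2.4)--(1.25,2.6);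
\draw[very thick] (0,0) to[out=0,in=-90] (1.8,2.4);
\fill (1.8,2.4) circle(2pt);\end{scope}}
\draw (0,4.7)--(0,4) (0,2)--(0,1.5) (0,0) .. controls (0.7,1.2) and (-0.7,1.2) .. (0,0);
\draw[very thick] (0,4)--(0,2);
\foreach \y in {0,2,3,4,4.7}{\fill (0,\y) circle(2pt);}
\node[right] at (0,4.3){$L$};\node[right] at (0.03,3.45){$A$};\node[above right] at (0.4,3.6){$C$};
\node[right] at (0.03,2.7){$B$};\node[right] at (0.5,3){$\alpha$};\node[left] at (1.25,2.6){$\beta$};
\node[below] at (0.5,2.08){$D$};\node[below] at (0,1.5){$\eta$};\node[below] at (0.5,0){$E$};\node[right] at (0.2,0.55){$\ell$};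
\node at (0,-0.7){$k=4$};
\end{scope}
\begin{scope}[xshift=4.7cm]
\foreach \s in {1,-1}{\begin{scope}[xscale=\s]
\draw (0,4)--(2.2,2)--(1.75,2) (1,2)--(1.35,2) (0,0) to[out=35,in=-90] (1,2);
\draw[very thick] (0,4)--(1,2) (0,0) to[out=0,in=-90] (2.2,2);
\fill (1,2) circle(2pt) (2.2,2) circle(2pt);\end{scope}}
\draw (0,4.7)--(0,3.1) (0,0) .. controls (0.5,1.3) and (-0.5,1.3) .. (0,0);
\foreach \y in {0,4,4.7}{\fill (0,\y) circle(2pt);}
\node[right] at (0,4.3){$L$};\node[above right] at (0.45,3.55){$A$};\node[right] at (0.5,3.05){$C$};
\node[below] at (0,3.1){$\eta$};\node[above] at (1.3,2){$\gamma$};\node[below] at (1.78,2){$\beta$};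
\node[below] at (0.6,0){$B$};\node[right] at (0.68,0.6){$D$};\node[right] at (0.14,0.75){$\ell$};
\node at (0,-0.7){$k=6$};
\end{scope}
\begin{scope}[xshift=9.2cm]
\foreach \s in {1,-1}{\begin{scope}[xscale=\s]
\draw (0,3)--+(50:0.8) (0,3)--+(15:0.8) (0,0)--(25:0.8) (0,0)--(47:0.8);
\draw[very thick] (0,3) .. controls (2,2.3) and (2.2,0) .. (0,0);\end{scope}}
\draw (0,4)--(0,2.2) (0,0) .. controls (0.4,1.4) and (-0.4,1.4) .. (0,0);
\foreach \y in {0,3,4}{\fill (0,\y) circle(2pt);}
\node[right] at (0,3.7){$L$};\node[right] at (0.52,3.65){$\alpha_1$};\node[right] at (0.78,3.22){$\alpha_2$};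
\node[below] at (0.6,2.7){$U$};\node[below] at (0,2.2){$\eta$};\node[right] at (0.72,0.4){$\delta_1$};
\node[above] at (0.62,0.6){$\delta_2$};\node[right] at (0.08,1.0){$\ell$};
\node at (0,-0.7){$k=8$};
\end{scope}
\end{tikzpicture}
\caption{The cores for $m=6,6,8$, drawn as planar maps. Dots are vertices, and segments with a free end are semi-edges. A label $X$ names the dart at the nearer vertex and $X^*$ is the other dart of that edge; $y$ rotates darts counterclockwise; $t$ is the reflection in the vertical axis, and $X'$ is the mirror image of $X$. For larger $m$ the thick edges are subdivided.}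
\label{fig:cores}
\end{figure}

\begin{proof}
We give a core for the smallest $m$ and lengthen its faces. To \emph{subdivide} a $2$-cycle $\{p,p^*\}$ of $x$ $j$ times, add $j$ new $2$-cycles $(n_i\ \tilde n_i)$ of $y$, which is allowed since $k$ is even, and let $x$ exchange $p\leftrightarrow n_1$, $\tilde n_i\leftrightarrow n_{i+1}$, $\tilde n_j\leftrightarrow p^*$. The new $z$ maps $p\mapsto\tilde n_1\mapsto\dots\mapsto\tilde n_j\mapsto p^*y$ and $p^*\mapsto n_j\mapsto\dots\mapsto n_1\mapsto py$, where $p^*y$ and $py$ are the old $pz$ and $p^*z$. So $j$ points are inserted after $p$ and $j$ points after $p^*$; each of $x,y$ gains $j$ transpositions, and transitivity is kept. If $t$ fixes $p$ and $p^*$, let it fix the new points. If $\{p,p^*\}$ and $\{pt,p^*t\}$ are different and both are subdivided, let $t$ exchange corresponding new points. In both cases $t$ still commutes with $x$ and inverts $y$.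

In the cores below (Figure~\ref{fig:cores}), $x$ exchanges $X\leftrightarrow X^*$ for each capital letter $X$, primed or not, exchanges $\ell\leftrightarrow\ell'$, and fixes the points named by Greek letters. The involution $t$ exchanges primed and unprimed symbols and fixes symbols without a primed partner; it permutes the transpositions of $x$. The cycles of $z$ are obtained from $pz=(px)y$ and are the boundary walks of the faces in the figure.

\medskip
\emph{The case $k=4$, $m=6+2j$.} Let
\begin{align*}
y&=(L\,C'A\,C)(A^*\alpha'B\,\alpha)(B^*D'\eta\,D)(E\,\ell\,\ell'E')(C^*\beta\,D^*E^*)(E'^*D'^*\beta'C'^*)(L^*),\\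
z&=(A^*C\,\beta\,D^*B^*\alpha)(A\,\alpha'B\,D'\beta'C'^*)(\eta\,D\,E^*\ell\,E'D'^*)(L\,L^*C'E'^*E\,C^*)(\ell').
\end{align*}
For instance $A^*z=Ay=C$, $Cz=C^*y=\beta$, $\beta z=\beta y=D^*$, $D^*z=Dy=B^*$, $B^*z=By=\alpha$, $\alpha z=\alpha y=A^*$. The map $t$ reverses each of the first four $y$-cycles, sends the fifth and sixth to the reverses of each other, and fixes $L^*$; so it inverts $y$. Numbering the $y$-cycles $1,\dots,7$, the edges $L,A,B,C,C',E$ join $1$--$7$, $1$--$2$, $2$--$3$, $1$--$5$, $1$--$6$, $4$--$5$, so the set is transitive. Subdivide the edges $A,B,E,E'$ $j$ times each. Of their eight darts, the four $6$-cycles of $z$ contain $\{A^*,B^*\}$, $\{A,B\}$, $\{E^*,E'\}$, $\{E'^*,E\}$, so each grows to length $6+2j=m$. Now $|Q|=25+8j$; $x$ has $10+4j$ transpositions; $y$ has six $4$-cycles and $4j$ transpositions; both are even. Take $(a_Q,b_Q)=(\alpha,\beta)$: the face runs $\alpha,A^*$, $j$ new points, $C,\beta$, so $\alpha z^{j+3}=\beta$ and $j+3=m/2$. This handle lies on the first face and its mirror image $(\beta',\alpha')$ on the second.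

\medskip
\emph{The case $k=6$, $m=6+2j$.} Let
\begin{align*}
y&=(L\,A'C'\eta\,C\,A)(B\,D\,\ell\,\ell'D'B')(A^*\beta\,B^*)(\gamma\,C^*D^*)(B'^*\beta'A'^*)(D'^*C'^*\gamma')(L^*),\\
z&=(A\,\beta\,B^*D\,\gamma\,C^*)(C'\gamma'D'^*B'\beta'A'^*)(\eta\,C\,D^*\ell\,D'C'^*)(L\,L^*A'B'^*B\,A^*)(\ell').
\end{align*}
The map $t$ reverses the first two $y$-cycles, sends the third and fifth, and the fourth and sixth, to the reverses of each other, and fixes $L^*$. The edges $L,A,B,C,A',C'$ join the $y$-cycles $1$--$7$, $1$--$3$, $2$--$3$, $1$--$4$, $1$--$5$, $1$--$6$, so the set is transitive. Subdivide $B,C,B',C'$ $j$ times each. The $6$-cycles of $z$ contain $\{B^*,C^*\}$, $\{C',B'\}$, $\{C,C'^*\}$, $\{B'^*,B\}$, so each grows to length $m$. Now $|Q|=25+8j$; $x$ has $10+4j$ transpositions; $y$ has two $6$-cycles, four $3$-cycles and $4j$ transpositions; both are even. Take $(a_Q,b_Q)=(\beta,\gamma)$: the face runs $\beta,B^*$, $j$ new points, $D,\gamma$, so $\beta z^{j+3}=\gamma$. This handle lies on the first face and $(\gamma',\beta')$ on the second.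

\medskip
\emph{The case $k\ge8$, $m=k+2j$.} Put $\nu=(k-4)/2\ge2$ and let
\begin{align*}
y&=(L\,\alpha'_1\cdots\alpha'_\nu\,U'\eta\,U\,\alpha_\nu\cdots\alpha_1)(U^*\delta_1\cdots\delta_\nu\,\ell\,\ell'\delta'_\nu\cdots\delta'_1\,U'^*)(L^*),\\
z&=(L\,L^*\alpha'_1\cdots\alpha'_\nu\,U'U^*\alpha_\nu\cdots\alpha_1)(\eta\,U\,\delta_1\cdots\delta_\nu\,\ell\,\delta'_\nu\cdots\delta'_1\,U'^*)(\ell').
\end{align*}
On points named by Greek letters $z$ agrees with $y$; otherwise $Lz=L^*$, $L^*z=\alpha_1'$, $U'z=U'^*y=U^*$, $U^*z=Uy=\alpha_\nu$, $Uz=U^*y=\delta_1$, $\ell z=\ell'y=\delta'_\nu$, $U'^*z=U'y=\eta$ and $\ell'z=\ell y=\ell'$. The map $t$ reverses each $y$-cycle, and the edges $L,U$ give transitivity. The long cycles of $y$ and $z$ have length $2\nu+4=k$. Subdivide $U,U'$ $j$ times each. The long $z$-cycles contain $\{U',U^*\}$ and $\{U,U'^*\}$, so both grow to length $k+2j=m$. Now $|Q|=2k+1+4j=2m+1$; $x$ has $4+2j$ transpositions; $y$ has two $k$-cycles and $2j$ transpositions; both are even. Take $(a_Q,b_Q)=(\alpha_2,\alpha_1)$, where $\alpha_2z=\alpha_1$; its mirror image is $(\alpha_1',\alpha_2')$.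
\end{proof}

\section{Existence of good sets}\label{sec:good}

\begin{proof}[Proof of Proposition~\ref{prop:good}]
The set $B$ of Section~\ref{sec:lerf} has a site, positive genus and a vertex of valency $k$. To reach a prime size we use once more a ring over $B$ and a bounded number of modifications, keeping one site unmodified.

\emph{Class O.} Since $\omega$ normalizes $K_2$, the set $K_2^*=K_2\cup K_2\omega$ is a subgroup of $\Delta^*$, and $B=K_2^*\backslash\Delta^*$ makes $B$ a $\Delta^*$-set with $o\omega=o$, that is, $o\,tx=oz$. By \eqref{eq:iota}, $p_i\,tx=o\,tx\,z^{-i}=p_{1-i}$. For $x$-fixed $p_i$ we have $p_it=p_ixt=p_{1-i}$; so $p_0t=p_1$, $p_1t=p_0$, $p_ct=p_c$, and $\sigma^Bt=\sigma^B$. By Lemma~\ref{lem:lift} there are $\widetilde B,\tau,\hat t$ and lifts $\sigma^B_i$ with $\sigma^B_i\hat t=\sigma^B_{-i}$.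

Let $P$ be a prime so large that division with remainder gives $(P-1)/2=N'b+j$ with $0\le j<b<N'$, and put $N=2N'$. In $\widetilde B/\tau^N$ modify at $\sigma^B_0,\sigma^B_{\pm1},\dots,\sigma^B_{\pm j}$; these have distinct faces since $2j<N$, and they form a $\hat t$-invariant set. The result $A$ is a transitive $\Delta^*$-set with $Nb+2j+1=P$ points. The signs of $x,y$ are even because $N$ is even; the genus is at least $1$; and a $y$-cycle of length $k$ lifts from $B$ (Lemmas~\ref{lem:cover} and~\ref{lem:site}). The image $\sigma$ of $\sigma^B_{N'}$ lies on an unmodified face, since $j<N'$, and it is fixed by the reflection, since $\sigma^B_{N'}\hat t=\sigma^B_{-N'}=\sigma^B_{N'}\tau^{-N}$. So (G1)--(G4) and (S) hold.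

\emph{Class E.} Let $(\widetilde B,\tau)$ be any infinite cyclic cover of $B$, let $Q$, $d$ be as in Lemma~\ref{lem:core}, and let $P$ be a prime so large that $(P-|Q|)/2=Nb+j$ with $0\le j<b$ and $N\ge b+2$. In $\widetilde B/\tau^N$ the faces of $\sigma^B_0,\dots,\sigma^B_{j+1}$ are distinct. Modify at $\sigma^B_1,\dots,\sigma^B_j$ and call the result $A_0$. It is transitive with $Nb+j$ points, has genus at least $1$ and a $y$-cycle of length $k$, and the faces of $\sigma^B_0$ and $\sigma:=\sigma^B_{j+1}$ are untouched. On the face of $\sigma^B_0$ let $(a,a')$ be the $d$-handle over $(p_0,p_c)$ if $k\le6$, where $d=c=m/2$, and over $(p_0,p_1)$ if $k\ge8$, where $d=1$.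

Let $\bar A_0=\{\bar p:p\in A_0\}$ with $\bar pg=\overline{p\,\iota(g)}$; it has the same $v,f,e$ as $A_0$. The disjoint union $A_0\cup Q\cup\bar A_0$ is a $\Delta^*$-set, with $t$ exchanging $p\leftrightarrow\bar p$. First join $(a,a')$ with $(a_Q,b_Q)$. Then join the mirror handles $(a't,at)$ and $(b_Qt,a_Qt)$. For this, $(b_Qt,a_Qt)$ must still be a $d$-handle after the first join. If $k\le6$, its face was not involved in the first join. If $k\ge8$, both handles of $Q$ lie on one face, but by Lemma~\ref{lem:handle} the first join changes $z$ only at $a,a',\alpha_2,\alpha_1$ and produces faces of length $m$; so $\alpha_1'z=\alpha_2'$ still holds on a face of length $m$. The handle $(a't,at)$ lies in $\bar A_0$, hence on a different face.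

In total $x$ is multiplied by $(a\ a_Q)(a'\ b_Q)(at\ a_Qt)(a't\ b_Qt)$, which commutes with $t$. So the result $A$ is a transitive $\Delta^*$-set with $|Q|+2(Nb+j)=P$ points. The permutations $x,y$ have the same cycle type on $A_0$ and $\bar A_0$ and are even on $Q$, and the joins add four transpositions to $x$; so both are even on $A$. The genus is $2g(A_0)+g(Q)\ge2$, and $y$ keeps its cycle of length $k$. The face of $\sigma$ is untouched by the joins and lies in $A_0$, while the face of $\sigma t$ lies in $\bar A_0$. So (G1)--(G4) and (P) hold.
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and~\ref{thm:many}.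

\begin{thebibliography}{9}

\bibitem{chiral}
\emph{Chiral Maps Of Given Hyperbolic Type},
\texttt{http://oro.open.ac.uk/48784/8/}\allowbreak\texttt{ChiralMaps-AllTypes-}\allowbreak\texttt{revisionforLMS.pdf}

\bibitem{DM}
Dixon and Mortimer, \emph{Permutation Groups}.

\bibitem{scott}
Scott, J. London Math. Soc. 17 (1978) 555--565; correction 32 (1985) 217--220.

\end{thebibliography}
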